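
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title[Primary sums: the endpoint cases]{Primary sums of finite-dimensional spaces with a symmetric basis: the endpoint cases $\ell_1$ and $\ell_\infty$}

\begin{abstract}
Let $X$ be an infinite-dimensional Banach space with a normalized symmetric basis $(x_n)$, and let $B_n$ be the span of $x_1,\dots,x_n$. We show that the spaces $(\sum_n B_n)_{\ell_1}$ and $(\sum_n B_n)_{\ell_\infty}$ are primary. The proof treats $c_0$-sums and $\ell_p$-sums, $1\le p\le\infty$, at the same time: for every bounded operator $T$ on the sum, the identity factors through $T$ or through $I-T$. The main device is to embed $B_q$ into a much larger $B_n$ by means of differences of basis vectors, chosen by a pigeonhole and a Ramsey argument.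 As a consequence, the algebra of bounded operators on the sum has a largest proper ideal. We also find the optimal factorization constant when the symmetry constants equal one.
\end{abstract}


\section{The question and the answer}

A Banach space $Y$ is \emph{primary} if for every bounded linear projection $P$ on $Y$, either $PY$ or $(I-P)Y$ is isomorphic to $Y$. Thus, however a primary space is split into two complemented pieces, one of the pieces is a copy of the whole space. Here we ask this of spaces that are assembled from finite-dimensional pieces with a great deal of symmetry.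

Let $X$ be an infinite-dimensional Banach space with a normalized symmetric basis $(x_n)$; symmetric means that for each permutation $\sigma$ of $\mathbb N$ the sequence $(x_{\sigma(n)})$ is equivalent to $(x_n)$. Let $B_n$ be the linear span of $x_1,\dots,x_n$, with the norm of $X$; note that $B_1\subset B_2\subset\cdots$. Let $E$ be $c_0$ or $\ell_p$ with $1\le p\le\infty$, and let
\[
Y=Y_E(X)=\Big(\sum_n B_n\Big)_E
\]
be the space of all sequences $y=(y_n)$ with $y_n\in B_n$ and $(\|y_n\|)_n\in E$, normed by $\|y\|=\|(\|y_n\|)_n\|_E$.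

It is known that $(\sum_n B_n)_{\ell_p}$ is primary for every such $X$ and every $1<p<\infty$, and that the analogous statement holds for $c_0$-sums. The question, whose source is \cite{CPB}, is whether this remains true for $p=1$ and for $p=\infty$.

The simplest endpoint cases suggest that it does. If $X=\ell_1$ and $E=\ell_1$, with the unit vector basis of $X$, then $Y$ is isometric to $\ell_1$; if $X=c_0$ and $E=\ell_\infty$, then $Y$ is isometric to $\ell_\infty$. Every infinite-dimensional complemented subspace of $\ell_1$ is isomorphic to $\ell_1$ \cite{Pe}, and every infinite-dimensional complemented subspace of $\ell_\infty$ is isomorphic to $\ell_\infty$ \cite{Li}, so both spaces are primary. On the other hand, write an operator on $Y$ as a matrix of blocks $B_n\to B_m$. As the examples of Section~\ref{sec:examples} show, the blocks in a row need not tend to zero if $E=\ell_1$, the blocks in a column need not tend to zero if $E=\ell_\infty$, and an operator on an $\ell_\infty$-sum need not even be determined by its blocks.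 We show that these obstacles can always be removed, and that the answer is yes in both cases.

\subsection*{What is used about the basis}
We use only that there is a constant $C\ge1$ such that, for all finite scalar sequences $(a_i)$, all scalars $|\theta_i|\le 1$ and all $n_1<n_2<\cdots$,
\begin{itemize}
\item[(H1)] $\|\sum\theta_ia_ix_i\|\le C\,\|\sum a_ix_i\|$;
\item[(H2)] $C^{-1}\|\sum a_ix_i\|\le\|\sum a_ix_{n_i}\|\le C\,\|\sum a_ix_i\|$.
\end{itemize}
Every normalized symmetric basis satisfies these conditions: by \cite[\S3.a]{LT} a symmetric basis is unconditional, which gives (H1), and is uniformly equivalent to all its permutations; given $n_1<\dots<n_r$, the map $i\mapsto n_i$ $(i\le r)$ extends to a permutation of $\mathbb N$, which gives (H2). Scalars are real or complex. We write $L(Y)$ for the algebra of bounded operators on $Y$ and $I$ or $I_Y$ for the identity.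

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional Banach space with a normalized basis satisfying {\rm(H1)} and {\rm(H2)}, let $E$ be $c_0$ or $\ell_p$, $1\le p\le\infty$, and let $Y=(\sum_nB_n)_E$. For every $T\in L(Y)$ there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$. Moreover, $Y$ is primary.

In particular, for every infinite-dimensional $X$ with a normalized symmetric basis, the spaces $(\sum_nB_n)_{\ell_1}$ and $(\sum_nB_n)_{\ell_\infty}$ are primary.
\end{theorem}

The factorization is proved in Section~\ref{sec:factor}, after preparations in Sections~\ref{sec:examples}--\ref{sec:blocks}. Section~\ref{sec:primary} passes from it to primarity by Pe\l czy\'nski's decomposition method. Section~\ref{sec:cons} contains two consequences, on ideals of $L(Y)$ and on sums of $B_{m_j}$ for arbitrary dimensions $m_j$. Section~\ref{sec:sharp} shows that for $C=1$ one can achieve $\|A\|\|B\|\le 2+\varepsilon$, and that $2$ is optimal.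

\section{Notation and the idea}\label{sec:examples}

Let $\iota_n:B_n\to Y$ be the canonical embedding and $\pi_n:Y\to B_n$ the coordinate map; both have norm one. For $T\in L(Y)$ the operators
\[
T_{mn}=\pi_mT\iota_n:B_n\to B_m,\qquad \|T_{mn}\|\le\|T\|,
\]
are the \emph{blocks} of $T$; $m$ numbers the rows and $n$ the columns. Let $x_j^*$ be the functionals biorthogonal to $(x_j)$.

The plan is to choose indices $n_1<n_2<\cdots$ and, inside each $B_{n_q}$, a complemented copy of $B_q$, in such a way that the compression of $T$ to these copies is close to a block diagonal operator $\operatorname{diag}(c_qI_{B_q})$ with scalars $c_q$. Since $|c_q|\ge\frac12$ or $|1-c_q|\ge\frac12$ for each $q$, a diagonal operator of this form is easily inverted, for $T$ or for $I-T$, on infinitely many blocks. The following operators show what has to be dealt with.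

\begin{example}[Rows, $E=\ell_1$]\label{ex:row}
Let $X=\ell_1$ and $E=\ell_1$. The functional $f(y)=\sum_n\sum_{i\le n}x_i^*(y_n)$ is bounded on $Y$. Let $w=\sum_m2^{-m}\iota_mx_1$. Then $f(w)=1$, and $Py=f(y)\,w$ is a rank-one projection. Its blocks satisfy $P_{mn}x_i=w_m=2^{-m}x_1$ for all $i\le n$. So no row tends to zero as $n\to\infty$, and no choice of basis vectors in $B_n$ makes its entries smaller. But $P$ vanishes on all \emph{differences} $\iota_n(x_a-x_b)$. Let
\[
J_q:B_q\to B_{2q},\quad J_qx_i=x_{2i-1}-x_{2i},\qquad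
R_q:B_{2q}\to B_q,\quad R_qx=\tfrac12\sum_{i\le q}(x_{2i-1}^*-x_{2i}^*)(x)\,x_i .
\]
Then $R_qJ_q=I_{B_q}$. Put $J_qy_q$ in coordinate $2q$ to obtain $J\in L(Y)$, and let $(Ry)_q=R_qy_{2q}$. Then $RJ=I$, $PJ=0$ and $R(I-P)J=I$, so the identity factors through $I-P$.
\end{example}

\begin{example}[Columns, $E=\ell_\infty$]\label{ex:col}
Let $X=c_0$, $E=\ell_\infty$, and let $e\in Y$ be the norm-one vector with $e_n=x_1+\dots+x_n$. The functional $g(y)=\sum_n2^{-n}x_1^*(y_n)$ is bounded and $g(e)=1$, so $Py=g(y)\,e$ is a rank-one projection. Since $P_{mn}x_1=2^{-n}(x_1+\dots+x_m)$, no column tends to zero as $m\to\infty$. Define $J$ and $R$ by the same formulas as in Example~\ref{ex:row}. Then $Re=0$, since each functional $x_{2i-1}^*-x_{2i}^*$, $i\le q$, vanishes on $e_{2q}$. So $RP=0$, and again $R(I-P)J=I$. This time the differences in $R$ do the work.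
\end{example}

For a general $T$ the vectors $T_{mn}x_1,\dots,T_{mn}x_n$ need not be equal. But they lie in a ball of the fixed finite-dimensional space $B_m$, and if $n$ is very large, then many of them are nearly equal; on these indices the differences behave as in Example~\ref{ex:row}. The same applies to the functionals $x_1^*T_{nm},\dots,x_n^*T_{nm}$ in $B_m^*$. Used in $J_q$ and $R_q$ simultaneously, differences make all blocks off the diagonal small, whatever $E$ is. This leaves the diagonal blocks and one difficulty peculiar to $E=\ell_\infty$.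

\begin{example}[One diagonal block]\label{ex:diag}
Let $T\in L(B_n)$ have a constant matrix, $x_j^*(Tx_i)=c$ for all $i,j$. Then $T(x_1+\dots+x_n)=nc\,(x_1+\dots+x_n)$, hence $|c|\le\|T\|/n$: if $\|T\|$ stays bounded and $n$ is large, the entries are small. For a general $T$, Ramsey's theorem will produce, inside a large matrix, a large submatrix whose entries above the diagonal are nearly constant, and likewise those below it. A similar estimate then shows that the entries off the diagonal are small.
\end{example}

\begin{example}[An operator without blocks, $E=\ell_\infty$]\label{ex:ultra}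
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$, and for $y\in Y=(\sum B_n)_{\ell_\infty}$ let $Ty=\lim_{n\to\mathcal U}x_1^*(y_n)\cdot\iota_1x_1$. All blocks $T_{mn}$ are zero, but $T(x_1,x_1,\dots)=\iota_1x_1\ne0$. However, $T$ vanishes on the vectors supported by a set $M$ with $M\notin\mathcal U$. In Section~\ref{sec:blocks} we find for each $T$ an infinite set $M$ such that, on the vectors supported by $M$, the operator $T$ is given by its blocks.
\end{example}

\subsection*{Elementary bounds}
By (H1), $|x_j^*(x)|=\|x_j^*(x)x_j\|\le C\|x\|$ for finitely supported $x$. Let $P_i$ be the projection onto the first $i$ coordinates, so $\|P_i\|\le C$. Let $\lambda(r)=\|x_1+\dots+x_r\|$. The following bounds are used throughout.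
\begin{itemize}
\item[(B1)] If $G:B_k\to Z$ is linear and $\|Gx_i\|\le\eta$ for $i\le k$, then $\|G\|\le Ck\eta$.
\item[(B2)] If $G:Z\to B_k$ is linear and $\|x_l^*G\|\le\eta$ for $l\le k$, then $\|G\|\le k\eta$.
\item[(B3)] If $G:B_k\to B_k$ is linear and $|x_l^*Gx_i|\le\varepsilon$ for $i,l\le k$, then $\|G\|\le Ck^2\varepsilon$.
\item[(B4)] If $v\in X$ is finitely supported, $B'\subset\mathbb N$, $|B'|=r$, $\mu\in\mathbb R$ and $|x_j^*(v)|\ge\mu$ for all $j\in B'$, then $\mu\lambda(r)\le C^2\|v\|$.
\end{itemize}
Indeed, (B1) follows from $\|Gx\|\le\sum_{i\le k}|x_i^*(x)|\,\eta$, and (B2) from $\|Gz\|\le\sum_{l\le k}|x_l^*Gz|$. In (B3) we have $\|Gx_i\|\le k\varepsilon$ and apply (B1). In (B4) only $\mu>0$ needs proof; then $\mu\sum_{j\in B'}x_j$ arises from $v$ by multiplying the coordinates by the numbers $\mu/x_j^*(v)$ ($j\in B'$) and $0$ ($j\notin B'$), all of modulus at most one. So $\mu\|\sum_{j\in B'}x_j\|\le C\|v\|$ by (H1), and $\lambda(r)\le C\|\sum_{j\in B'}x_j\|$ by (H2).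

\section{A large submatrix close to a multiple of the identity}\label{sec:ramsey}

We recall the finite form of Ramsey's theorem for pairs: given numbers $s$ and $h$, there is $\rho$ such that, however the two-element subsets of a set with $\rho$ elements are colored with $h$ colors, there is an $s$-element subset all of whose pairs have the same color.

\begin{lemma}\label{lem:ramsey}
For $K,\varepsilon>0$ and $k\in\mathbb N$ there is $N=N(K,\varepsilon,k)$, not depending on $n$, with the following property. If $\Delta\subset\{1,\dots,n\}$, $|\Delta|\ge N$, $T\in L(B_n)$, $\|T\|\le K$ and $t_{ji}=x_j^*(Tx_i)$, then there is $A\subset\Delta$ with $|A|=k$ such that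
\[
|t_{ji}|<\varepsilon\quad\text{and}\quad|t_{ii}-t_{jj}|<\varepsilon\qquad\text{for all }i\ne j\text{ in }A .
\]
\end{lemma}

It is essential for the later choices that $N$ does not depend on $n$: the set $\Delta$ will be a small part of $\{1,\dots,n\}$, already selected for another purpose.

\begin{proof}
We have $|t_{ji}|\le CK$. Partition $\{|z|\le CK\}$ into finitely many, say $h_0$, cells of diameter less than $\varepsilon/2$. Fix $r$ with $2r\ge k$ and $C^3K/r<\varepsilon/2$. Let $\rho$ be the number given by Ramsey's theorem for $2r$-element subsets and $h_0^2$ colors, and put $N=h_0\rho$.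

By pigeonhole there are $\rho$ elements of $\Delta$ for which all $t_{ii}$ lie in one cell. Color each pair $i<j$ of these elements by the pair (cell of $t_{ij}$, cell of $t_{ji}$), and let $H$ be a set of $2r$ elements all of whose pairs have the same color. Then all $t_{ji}$ with $i<j$ in $H$ lie in one cell, and all $t_{ij}$ with $i<j$ in $H$ lie in one cell. Let $A'$ be the set of the first $r$ elements of $H$ and $B'$ the set of the last $r$.

Let $c$ be any of the numbers $t_{ji}$ with $i<j$ in $H$, and let $v=T\sum_{i\in A'}x_i$. By (H2), $\|v\|\le KC\lambda(r)$. For $j\in B'$ we have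
\[
|x_j^*(v)-rc|\le\sum_{i\in A'}|t_{ji}-c|\le r\varepsilon/2,
\qquad\text{so}\qquad |x_j^*(v)|\ge r(|c|-\varepsilon/2).
\]
By (B4), $r(|c|-\varepsilon/2)\lambda(r)\le C^2\|v\|\le C^3K\lambda(r)$. Hence $|c|\le\varepsilon/2+C^3K/r<\varepsilon$. Interchanging $A'$ and $B'$, that is, using $T\sum_{j\in B'}x_j$ and its coordinates in $A'$, we get $|t_{ij}|<\varepsilon$ for $i<j$ in $H$. Let $A$ be any $k$-element subset of $H$.
\end{proof}

\section{When an operator is given by its blocks}\label{sec:blocks}

For $M\subset\mathbb N$ let $Y_M=\{y\in Y:\ y_n=0\text{ for all }n\notin M\}$. If $E\ne\ell_\infty$, then $y=\sum_n\iota_ny_n$ converges in norm, and therefore $\pi_mTy=\sum_nT_{mn}y_n$ for all $m$ and $y$. For $E=\ell_\infty$ Example~\ref{ex:ultra} shows that this may fail, and that one has to restrict $y$ to $Y_M$ for a suitable infinite set $M$. The selection of $M$ rests on a counting argument: a functional on an $\ell_\infty$-sum cannot have large norm on many disjoint sets of coordinates.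

\begin{lemma}\label{lem:blocks}
Let $E=\ell_\infty$.
\begin{itemize}
\item[(a)] If $f\in Y^*$, then $\sum_n\|f\iota_n\|\le\|f\|$. If $T\in L(Y)$, then $\sum_n\|T_{mn}\|<\infty$ for each $m$.
\item[(b)] For each $T\in L(Y)$ there is an infinite set $M\subset\mathbb N$ such that
\begin{equation}\label{eq:blocks}
\pi_mTy=\sum_{n\in M}T_{mn}y_n\qquad\text{for all }m\in\mathbb N,\ y\in Y_M .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each $n$ choose $u_n\in B_n$ with $\|u_n\|=1$ and $f(\iota_nu_n)=\|f\iota_n\|$; this is possible because $B_n$ is finite-dimensional. Since $\|\sum_{n\le N}\iota_nu_n\|=1$, we get $\sum_{n\le N}\|f\iota_n\|\le\|f\|$ for all $N$. For the second claim apply this to $f=x_j^*\pi_mT$, $j\le m$, for which $f\iota_n=x_j^*T_{mn}$, and use $\|T_{mn}\|\le\sum_{j\le m}\|x_j^*T_{mn}\|$.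

(b) Let $f\in Y^*$. By (a), $f_a(y)=\sum_nf(\iota_ny_n)$ defines a bounded functional, and $f_s=f-f_a$ is bounded and vanishes on finitely supported vectors. There is an uncountable family $\{M_\alpha\}$ of infinite subsets of $\mathbb N$ with pairwise finite intersections: identify $\mathbb N$ with the set of finite words in $0$ and $1$, and for each infinite $0$--$1$ sequence take the set of its initial segments.

Let $\varepsilon>0$ and suppose that $\|f_s|_{Y_{M_{\alpha_i}}}\|>\varepsilon$ for distinct $\alpha_1,\dots,\alpha_r$. Choose $y^i\in Y_{M_{\alpha_i}}$ with $\|y^i\|\le1$ and, after multiplication by a scalar of modulus one, $f_s(y^i)>\varepsilon$. Setting finitely many coordinates equal to zero does not change $f_s(y^i)$. So we may delete the coordinates in the finite set $\bigcup_{i\ne i'}(M_{\alpha_i}\cap M_{\alpha_{i'}})$ and assume that the $y^i$ are disjointly supported. Then $\|\sum_iy^i\|\le1$, because $E=\ell_\infty$, and $r\varepsilon\le\|f_s\|$. Hence for each $\varepsilon>0$ only finitely many $\alpha$ satisfy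 $\|f_s|_{Y_{M_\alpha}}\|>\varepsilon$, and $f_s|_{Y_{M_\alpha}}=0$ for all but countably many $\alpha$.

Apply this to the countably many functionals $f=x_j^*\pi_mT$, $j\le m$, $m\in\mathbb N$. For all but countably many $\alpha$, the functionals $f_s$ belonging to them all vanish on $Y_{M_\alpha}$; let $M=M_\alpha$ for one such $\alpha$. Then $x_j^*\pi_mTy=\sum_{n\in M}x_j^*T_{mn}y_n$ for $y\in Y_M$ and all $j\le m$, which is \eqref{eq:blocks}.
\end{proof}

For $E\ne\ell_\infty$ we put $M=\mathbb N$. Thus for every $E$ and every $T\in L(Y)$ there is an infinite set $M$ with \eqref{eq:blocks}.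

\section{Factoring the identity}\label{sec:factor}

The first lemma says what the compression of $T$ has to satisfy. Its point is the passage from a diagonal operator with scalars $c_k$, some of which may be near $0$ and others near $1$, to an invertible one.

\begin{lemma}\label{lem:criterion}
Let $T\in L(Y)$, $n_1<n_2<\cdots$, and let $J_k:B_k\to B_{n_k}$ and $R_k:B_{n_k}\to B_k$ satisfy $\|J_k\|\le\alpha$, $\|R_k\|\le\beta$ and $R_kJ_k=I_{B_k}$. Define $J,R\in L(Y)$ by $(Jy)_{n_k}=J_ky_k$ (other coordinates $0$) and $(Ry)_k=R_ky_{n_k}$. Let $D=\operatorname{diag}(c_kI_{B_k})$ with $(c_k)$ bounded, and suppose that $\|RTJ-D\|\le\delta<1/(2C)$. Then there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$ and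
\[
\|A\|\,\|B\|\le\frac{2C\alpha\beta}{1-2C\delta}.
\]
\end{lemma}

\begin{proof}
Clearly $\|J\|\le\alpha$, $\|R\|\le\beta$ and $RJ=I$. Hence $R(I-T)J-(I-D)=-(RTJ-D)$, so the hypothesis is symmetric in $T$ and $I-T$. For each $k$ we have $|c_k|\ge\frac12$ or $|1-c_k|\ge\frac12$. So for one of the choices ($S=T$, $d_k=c_k$) and ($S=I-T$, $d_k=1-c_k$) there are $k_1<k_2<\cdots$ with $|d_{k_i}|\ge\frac12$ for all $i$. With $D'=\operatorname{diag}(d_kI_{B_k})$ we have $\|RSJ-D'\|\le\delta$.

Since $k_i\ge i$, we have $B_i\subset B_{k_i}$. Let $(Uy)_{k_i}=y_i$ (other coordinates $0$) and $(Vy)_i=P_iy_{k_i}$. Then $\|U\|\le1$, $\|V\|\le C$ and $VD'U=\operatorname{diag}(d_{k_i}I_{B_i})$. The operator $Q=\operatorname{diag}(d_{k_i}^{-1}I_{B_i})$ has norm at most $2$, and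
\[
\|QVRSJU-I\|=\|QV(RSJ-D')U\|\le2C\delta<1 .
\]
So $W=QVRSJU$ is invertible with $\|W^{-1}\|\le(1-2C\delta)^{-1}$. Take $A=W^{-1}QVR$ and $B=JU$.
\end{proof}

\begin{proposition}\label{prop:factor}
Under {\rm(H1)} and {\rm(H2)}, let $E$ be $c_0$ or $\ell_p$, $1\le p\le\infty$. For every $T\in L(Y)$ there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$.
\end{proposition}

\begin{proof}
Let $K=\max(1,\|T\|)$ and $\delta=1/(4C)$, and let $M$ be an infinite set with \eqref{eq:blocks}. We choose inductively $n_1<n_2<\cdots$ in $M$ and sets $A_q=\{a^q_1<\dots<a^q_{2q}\}\subset\{1,\dots,n_q\}$, and define $J_q:B_q\to B_{n_q}$, $R_q:B_{n_q}\to B_q$ by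
\[
J_qx_i=x_{a^q_{2i-1}}-x_{a^q_{2i}},\qquad
R_qx=\tfrac12\sum_{i\le q}\big(x^*_{a^q_{2i-1}}-x^*_{a^q_{2i}}\big)(x)\,x_i .
\]
Then $R_qJ_q=I_{B_q}$. By (H2), applied to the two sums over $a^q_{2i-1}$ and over $a^q_{2i}$, we have $\|J_q\|\le2C$. By (H2) and (H1), each of the two sums in $R_qx$ has norm at most $C^2\|x\|$ before the factor $\frac12$, so $\|R_q\|\le C^2$.

\emph{Step $q$.} Let $n_j,A_j$ for $1\le j<q$ be given, and let $n_0=0$. Put
\[
\eta=\frac{\delta4^{-q}}{C^3q},\qquad \varepsilon=\frac{\delta4^{-q}}{2Cq^2}.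
\]
For every $n$ and $i\le n$ the tuple
\begin{equation}\label{eq:tuple}
\big(T_{n_jn}x_i,\ x_i^*T_{nn_j}\big)_{j<q}
\end{equation}
lies in the ball of radius $CK$ of the finite-dimensional space $\big(\bigoplus_{j<q}(B_{n_j}\oplus B_{n_j}^*)\big)_\infty$. This ball is covered by finitely many, say $h$, sets of diameter less than $\eta$, and $h$ does not depend on $n$. (For $q=1$ there is nothing to cover, and $h=1$.) Choose $n_q\in M$ with $n_q>n_{q-1}$ and $n_q\ge h\,N(K,\varepsilon,2q)$, where $N$ is the number of Lemma~\ref{lem:ramsey}. By pigeonhole there is $\Delta\subset\{1,\dots,n_q\}$ with $|\Delta|\ge N(K,\varepsilon,2q)$ such that, for $n=n_q$, the tuples \eqref{eq:tuple} with $i\in\Delta$ lie in one of these sets. Thus, for $i,i'\in\Delta$ and $j<q$,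
\begin{equation}\label{eq:differences}
\|T_{n_jn_q}(x_i-x_{i'})\|<\eta,\qquad \|(x_i^*-x_{i'}^*)T_{n_qn_j}\|<\eta .
\end{equation}
Lemma~\ref{lem:ramsey}, applied to $T_{n_qn_q}$ and $\Delta$, gives $A_q\subset\Delta$ with $|A_q|=2q$. Put $c_q=x^*_{a^q_1}T_{n_qn_q}x_{a^q_1}$, so $|c_q|\le CK$.

\emph{Estimates.} Let $j<q$.

Blocks above the diagonal: by \eqref{eq:differences}, $\|R_jT_{n_jn_q}J_qx_i\|\le C^2\eta$ for $i\le q$, so (B1) gives $\|R_jT_{n_jn_q}J_q\|\le Cq\cdot C^2\eta=\delta4^{-q}$.

Blocks below the diagonal: we have $x_i^*R_q=\frac12(x^*_{a^q_{2i-1}}-x^*_{a^q_{2i}})$, so by \eqref{eq:differences} and (B2), $\|R_qT_{n_qn_j}\|\le q\eta/2$. Hence $\|R_qT_{n_qn_j}J_j\|\le q\eta/2\cdot2C\le\delta4^{-q}$.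

Diagonal blocks: write $t_{ab}=x_a^*T_{n_qn_q}x_b$ and $a_i=a_i^q$. The matrix entry of $R_qT_{n_qn_q}J_q$ in row $l$ and column $i$ is
\[
x_l^*R_qT_{n_qn_q}J_qx_i=\tfrac12\big(t_{a_{2l-1},a_{2i-1}}-t_{a_{2l-1},a_{2i}}-t_{a_{2l},a_{2i-1}}+t_{a_{2l},a_{2i}}\big).
\]
If $l\ne i$, all four terms lie off the diagonal of $(t_{ab})_{a,b\in A_q}$, and the entry has modulus less than $2\varepsilon$. If $l=i$, the first and last terms are diagonal entries, which differ from $c_q$ by less than $\varepsilon$, and the two others have modulus less than $\varepsilon$; so the entry differs from $c_q$ by less than $2\varepsilon$. By (B3), $\|R_qT_{n_qn_q}J_q-c_qI\|\le Cq^2\cdot2\varepsilon=\delta4^{-q}$.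

\emph{Conclusion.} Let $J,R$ be as in Lemma~\ref{lem:criterion}, $D=\operatorname{diag}(c_qI_{B_q})$, $G=RTJ-D$, and let $G_{kl}=R_kT_{n_kn_l}J_l$ for $k\ne l$ and $G_{kk}=R_kT_{n_kn_k}J_k-c_kI$. Since $Jy\in Y_M$ for all $y\in Y$, \eqref{eq:blocks} gives
\begin{equation}\label{eq:Gblocks}
\pi_kGy=\sum_lG_{kl}y_l\qquad\text{for all }k\text{ and all }y\in Y .
\end{equation}
For each $q$ there are $2q-1$ pairs $(k,l)$ with $\max(k,l)=q$, and for each of them $\|G_{kl}\|\le\delta4^{-q}$. The norm of a vector of $Y$ is at most the sum of the norms of its coordinates, and $\|y_l\|\le\|y\|$. Therefore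
\begin{equation}\label{eq:sum}
\|G\|\le\sum_{k,l}\|G_{kl}\|\le\delta\sum_{q\ge1}(2q-1)4^{-q}=\tfrac59\,\delta<\frac1{2C},
\end{equation}
and Lemma~\ref{lem:criterion} applies.
\end{proof}

\begin{remark}
The choice of $n_q$ and $A_q$ and the estimates of the blocks are the same for all $E$. Apart from elementary properties of the norm of $E$, the space $E$ enters only through \eqref{eq:blocks}.
\end{remark}

\section{From factorization to primarity}\label{sec:primary}

For a Banach space $F$ let $E(F)$ denote the $E$-sum of countably many copies of $F$.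

\begin{lemma}\label{lem:square}
$Y\cong E(Y)$. Consequently $Y\cong Y\oplus Y$.
\end{lemma}

\begin{proof}
Let $(m_j)$ list every positive integer infinitely often, and let $Z=(\sum_jB_{m_j})_E$. By re-indexing, $E(Y)$ is isometric to $Z$, because the $E$-norm of a doubly indexed family is computed by taking the $E$-norm first in one index and then in the other. Since $E(Y)\cong E(Y)\oplus Y$ and $E(Y)\cong E(Y)\oplus E(Y)$, we have $Z\cong Z\oplus Y$ and $Z\cong Z\oplus Z$.

Choose $n_1<n_2<\cdots$ with $n_j\ge m_j$. The map $Z\to Y$ that puts $z_j\in B_{m_j}\subset B_{n_j}$ in coordinate $n_j$ (other coordinates $0$) is bounded, and the bounded map $Y\to Z$, $y\mapsto(P_{m_j}y_{n_j})_j$, is a left inverse. So $Y\cong Z\oplus W$ for some $W$, and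
\[
Z\cong Z\oplus Y\cong Z\oplus Z\oplus W\cong Z\oplus W\cong Y.
\]
Now $Y\cong Z\cong E(Y)$, and $Y\cong Z\cong Z\oplus Z\cong Y\oplus Y$.
\end{proof}

\begin{lemma}[Pe\l czy\'nski's decomposition method]\label{lem:pel}
If $F$ is isomorphic to a complemented subspace of $Y$, and $Y$ is isomorphic to a complemented subspace of $F$, then $F\cong Y$.
\end{lemma}

\begin{proof}
Write $Y\cong F\oplus V$ and $F\cong Y\oplus W$. By Lemma~\ref{lem:square}, $F\cong Y\oplus Y\oplus W\cong Y\oplus F$. On the other hand,
\[
Y\cong E(Y)\cong E(F)\oplus E(V)\cong F\oplus E(F)\oplus E(V)\cong F\oplus E(Y)\cong F\oplus Y. \qedhere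
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The factorization is Proposition~\ref{prop:factor}. Let $P$ be a bounded projection on $Y$, and apply the proposition to $T=P$: $ASB=I_Y$ with $S\in\{P,I-P\}$. The operator $SB:Y\to SY$ has the left inverse $A|_{SY}$. So $SB$ is an isomorphism onto its range, and $SBA|_{SY}$ is a projection of $SY$ onto that range. Thus $Y$ is isomorphic to a complemented subspace of $SY$, and $SY$ is complemented in $Y$ because $S$ is a projection. By Lemma~\ref{lem:pel}, $SY\cong Y$. Hence $Y$ is primary. The last claim of the theorem is the case $E=\ell_1$ or $E=\ell_\infty$, since a symmetric basis satisfies (H1) and (H2).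
\end{proof}

\section{Two consequences}\label{sec:cons}

Throughout this section (H1) and (H2) are assumed, and $E$ is $c_0$ or $\ell_p$, $1\le p\le\infty$.

\begin{corollary}\label{cor:ideal}
The set $\mathcal M=\{T\in L(Y):\ ATB\ne I_Y\text{ for all }A,B\in L(Y)\}$ is the largest proper two-sided ideal of $L(Y)$.
\end{corollary}

\begin{proof}
Clearly $0\in\mathcal M$, $I\notin\mathcal M$, and $UTV\in\mathcal M$ for $T\in\mathcal M$ and $U,V\in L(Y)$. To see that $\mathcal M$ is closed under addition, suppose that $A(S+T)B=I$. By Theorem~\ref{thm:main} applied to the operator $ASB$, the identity factors through $ASB$ or through $I-ASB=ATB$, hence through $S$ or through $T$. So $S\notin\mathcal M$ or $T\notin\mathcal M$. Finally, an ideal that contains some $T\notin\mathcal M$ contains $I$; so every proper ideal lies in $\mathcal M$.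
\end{proof}

\begin{corollary}\label{cor:dims}
Let $(m_j)_{j\ge1}$ be any sequence of positive integers. Then $F=(\sum_jB_{m_j})_E$ is primary. If $\sup m_j=\infty$, then $F\cong Y$. If $\sup m_j<\infty$, then $F\cong E$.
\end{corollary}

\begin{proof}
Let $\sup m_j=\infty$. Choose $n_1<n_2<\cdots$ with $n_j\ge m_j$; as in the proof of Lemma~\ref{lem:square}, $F$ is isomorphic to a complemented subspace of $Y$. Choose $j_1<j_2<\cdots$ with $m_{j_k}\ge k$. The map that puts $y_k\in B_k\subset B_{m_{j_k}}$ in coordinate $j_k$, with left inverse $z\mapsto(P_kz_{j_k})_k$, shows that $Y$ is isomorphic to a complemented subspace of $F$. By Lemma~\ref{lem:pel}, $F\cong Y$, which is primary by Theorem~\ref{thm:main}.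

If $(m_j)$ is bounded, only finitely many different spaces $B_{m_j}$ occur. So they are uniformly isomorphic to $\ell_p^{m_j}$ (to $\ell_\infty^{m_j}$ for $E=c_0$), and $F\cong E$. Every infinite-dimensional complemented subspace of $E$ is isomorphic to $E$, by \cite{Pe} for $c_0$ and $\ell_p$, $p<\infty$, and by \cite{Li} for $\ell_\infty$; so $E$ is primary.
\end{proof}

\section{The sharp constant}\label{sec:sharp}

If $C=1$ in (H1) and (H2), for instance if the norm of $X$ is $1$-symmetric, then the maps of Section~\ref{sec:factor} have $\|J_q\|\le2$ and $\|R_q\|\le1$. Running the proof with small $\delta$ gives $\|A\|\|B\|\le4+\varepsilon$. One factor $2$ is the price of using differences. We now show that differences can be avoided.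

\begin{theorem}\label{thm:sharp}
Suppose that $C=1$ in {\rm(H1)} and {\rm(H2)}, and let $E$ be $c_0$ or $\ell_p$, $1\le p\le\infty$. For every $T\in L(Y)$ and $\varepsilon>0$ there are $S\in\{T,I-T\}$ and $A,B\in L(Y)$ with $ASB=I_Y$ and $\|A\|\|B\|\le2+\varepsilon$. The constant $2$ is optimal.
\end{theorem}

Optimality is seen from $T=\frac12I$: then $S=\frac12I$ in either case, so $AB=2I$ and $\|A\|\|B\|\ge2$. The rest of the section proves the upper bound.

\subsection*{The scheme}
Let $K=\max(1,\|T\|)$ and $0<\delta<1/4$, and let $M$ be an infinite set with \eqref{eq:blocks}; $M=\mathbb N$ if $E\ne\ell_\infty$. We choose $n_1<n_2<\cdots$ in $M$ and $A_q=\{a^q_1<\dots<a^q_q\}\subset\{1,\dots,n_q\}$, and put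
\[
J_qx_i=x_{a_i^q},\qquad R_qx=\sum_{i\le q}x^*_{a_i^q}(x)\,x_i .
\]
Since $C=1$, these are contractions with $R_qJ_q=I$. Let $J$ and $R$ be as in Lemma~\ref{lem:criterion}, let $c_q=x^*_{a^q_1}T_{n_qn_q}x_{a^q_1}$, let $D=\operatorname{diag}(c_qI_{B_q})$, and define $G=RTJ-D$ and $G_{kl}$ as in the proof of Proposition~\ref{prop:factor}; \eqref{eq:Gblocks} holds. It suffices to obtain
\begin{equation}\label{eq:goal}
\|G\|\le2\delta,
\end{equation}
because then Lemma~\ref{lem:criterion} gives $\|A\|\|B\|\le2/(1-4\delta)$, and $\delta$ can be taken as small as we like.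

The set $A_q$ is always obtained from Lemma~\ref{lem:ramsey}, applied to $T_{n_qn_q}$ with $k=q$, inside a set $\Delta\subset\{1,\dots,n_q\}$ with $|\Delta|\ge N_q:=N(K,\delta4^{-q}/q^2,q)$. Then the entries of $G_{qq}$ are at most $\delta4^{-q}/q^2$ in modulus, and $\|G_{qq}\|\le\delta4^{-q}$ by (B3). What remains are the blocks off the diagonal. For them we have $\|G_{kl}\|\le\|T_{n_kn_l}\|$, and the following is available.

\begin{lemma}\label{lem:null}
{\rm(a)} If $E\ne\ell_\infty$, then for each $n$, $\|T_{mn}\|\to0$ as $m\to\infty$. {\rm(b)} If $E\ne\ell_1$, then for each $m$, $\|T_{mn}\|\to0$ as $n\to\infty$.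
\end{lemma}

\begin{proof}
(a) For each $i\le n$, $\|\pi_mT\iota_nx_i\|\to0$ as $m\to\infty$, since $\|\pi_my\|\to0$ for every $y\in Y$. Use (B1).

(b) Let $f\in Y^*$ and let $u_n\in B_n$ be unit vectors with $f(\iota_nu_n)=\|f\iota_n\|$. If $\|f\iota_n\|\ge\eta>0$ for all $n$ in a finite nonempty set $F$, then $\eta|F|\le f(\sum_{n\in F}\iota_nu_n)\le\|f\|\,\|1_F\|_E$, where $\|1_F\|_E=|F|^{1/p}$ if $E=\ell_p$, $1<p<\infty$, and $\|1_F\|_E=1$ if $E$ is $c_0$ or $\ell_\infty$. This bounds $|F|$, so $\|f\iota_n\|\to0$. Apply this to $f=x_j^*\pi_mT$, $j\le m$, and use (B2).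
\end{proof}

\subsection*{Case 1: $E=c_0$ or $E=\ell_p$ with $1<p<\infty$}
By both parts of Lemma~\ref{lem:null} we can choose $n_q>n_{q-1}$ with $n_q\ge N_q$ and $\|T_{n_jn_q}\|,\|T_{n_qn_j}\|\le\delta4^{-q}$ for $j<q$. Let $\Delta=\{1,\dots,n_q\}$. Then $\|G_{kl}\|\le\delta4^{-\max(k,l)}$ for all $k,l$, and \eqref{eq:goal} follows as in \eqref{eq:sum}.

\subsection*{Case 2: $E=\ell_1$}
By Lemma~\ref{lem:null}(a) the columns tend to zero, and the difficulty is in the blocks $T_{n_jn_q}$, $j<q$, above the diagonal. By pigeonhole, $T_{n_jn_q}x_i$ is nearly the same vector for many $i$. Instead of canceling this common vector by differences, we look at its limit $w_{n_j}$ as $n_q$ grows. These limits form a summable sequence. So they become small when $n_j$ is large, and this will be enough if the basis behaves like that of $\ell_1$; otherwise they vanish.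

For each $s$, pigeonhole in the ball of radius $K$ of $(\bigoplus_{m\le s}B_m)_\infty$ gives $\nu_s$ (strictly increasing in $s$) and $\Delta_s\subset\{1,\dots,\nu_s\}$ with $|\Delta_s|\ge s$ and
\[
\|T_{m\nu_s}(x_i-x_{i'})\|\le1/s\qquad(m\le s,\ i,i'\in\Delta_s).
\]
By a diagonal argument there is an infinite set $\Sigma$ of indices $s$ along which $T_{m\nu_s}x_{\min\Delta_s}$ converges, for every $m$, to some $w_m\in B_m$. Then
\begin{equation}\label{eq:w}
\sup_{i\in\Delta_s}\|T_{m\nu_s}x_i-w_m\|\to0\quad(s\in\Sigma,\ s\to\infty)\qquad\text{for every }m.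
\end{equation}
Moreover $\sum_{m\le m_0}\|T_{m\nu_s}x_i\|\le\|T\iota_{\nu_s}x_i\|\le K$ for all $m_0$, hence $\sum_m\|w_m\|\le K$.

\emph{Case 2a: $\lambda(r)/r\to0$.} Then $w_m=0$ for all $m$. Indeed, with $r=|\Delta_s|\ge s$, the average $\frac1r\sum_{i\in\Delta_s}T_{m\nu_s}x_i$ tends to $w_m$ along $\Sigma$ by \eqref{eq:w}, while by (H2) its norm is at most $K\lambda(r)/r\to0$. So we can choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $s\ge N_q$ and, for $j<q$,
\[
\|T_{n_qn_j}\|\le\delta4^{-q},\qquad \|T_{n_jn_q}x_i\|\le\delta4^{-q}/q\quad(i\in\Delta_s).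
\]
Use $\Delta=\Delta_s$. By (B1), $\|G_{jq}\|\le\delta4^{-q}$ for $j<q$, and \eqref{eq:goal} follows as in \eqref{eq:sum}.

\emph{Case 2b: there is $c>0$ with $\lambda(r)\ge cr$ for infinitely many $r$.} Now $w_m$ may be nonzero, as Example~\ref{ex:row} shows. The next lemma shows that here the basis behaves like that of $\ell_1$. If every permutation of the basis were an isometry, one would average $\sum_{i\le r}|x_i^*(x)|x_i$ over cyclic permutations. Since we have only (H2), we replace the cyclic permutations by shifts to the right, which fill two intervals of length $r$ instead of one.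

\begin{lemma}\label{lem:average}
Let $C=1$, let $x\in X$ be finitely supported and let $r\in\mathbb N$. Then $\lambda(r)\sum_{i\le r}|x_i^*(x)|\le2r\|x\|$.
\end{lemma}

\begin{proof}
Let $b_t=|x_t^*(x)|$ and $\beta=\sum_{t\le r}b_t$. For $0\le l\le r-1$ the vector $y_l=\sum_{t\le r}b_tx_{t+l}$ has norm at most $\|x\|$ by (H2) and (H1). So $z=\sum_{l=0}^{r-1}y_l=\sum_{s=1}^{2r}c_sx_s$ has norm at most $r\|x\|$. Here $c_s$ is the sum of $b_t$ over $1\le t\le r$ with $s-r+1\le t\le s$. For $1\le u\le r$ this gives $c_u=\sum_{t\le u}b_t$ and $c_{r+u}=\sum_{u<t\le r}b_t$, and so $c_u+c_{r+u}=\beta$. Therefore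
\[
\beta\lambda(r)\le\Big\|\sum_{u\le r}c_ux_u\Big\|+\Big\|\sum_{u\le r}c_{r+u}x_u\Big\|\le2\|z\|\le2r\|x\|,
\]
where the first term was estimated by (H1), and the second by (H2) followed by (H1).
\end{proof}

Letting $r\to\infty$ through the values with $\lambda(r)\ge cr$, we get $\sum_i|x_i^*(x)|\le D_0\|x\|$ for finitely supported $x$, where $D_0=2/c$. Since $\sum_m\|w_m\|<\infty$, we have $\|w_m\|\to0$, and we can choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $s\ge N_q$, $\|w_{n_q}\|\le\delta2^{-q}/(2D_0)$ and, for $j<q$,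
\[
\|T_{n_qn_j}\|\le\delta4^{-q},\qquad \sup_{i\in\Delta_s}\|T_{n_jn_q}x_i-w_{n_j}\|\le\delta2^{-q}/(2D_0).
\]
Use $\Delta=\Delta_s$. For $j<q$ and $z\in B_q$,
\[
\|G_{jq}z\|\le\sum_{i\le q}|x_i^*(z)|\,\|T_{n_jn_q}x_{a_i^q}\|\le D_0\|z\|\Big(\|w_{n_j}\|+\frac{\delta2^{-q}}{2D_0}\Big)\le\delta2^{-j}\|z\|.
\]
On an $\ell_1$-sum, \eqref{eq:Gblocks} gives $\|Gy\|\le\sum_l\sum_k\|G_{kl}\|\|y_l\|$, so $\|G\|$ is at most the supremum of the column sums:
\[
\|G\|\le\sup_q\sum_k\|G_{kq}\|\le\sup_q\Big(\sum_{j<q}\delta2^{-j}+\delta4^{-q}+\sum_{k>q}\delta4^{-k}\Big)\le2\delta .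
\]

\subsection*{Case 3: $E=\ell_\infty$}
Now, by Lemma~\ref{lem:null}(b), the rows tend to zero, and the difficulty is below the diagonal. We repeat Case 2 with functionals in place of vectors. For $j\le\nu$ we have $\|x_j^*T_{\nu m}\|\le K$. By pigeonhole in the ball of radius $K$ of $(\bigoplus_{m\le s}B_m^*)_\infty$, for each $s$ there are $\nu_s\in M$ (strictly increasing in $s$) and $\Delta_s\subset\{1,\dots,\nu_s\}$ with $|\Delta_s|\ge s$ and $\|(x_j^*-x_{j'}^*)T_{\nu_sm}\|\le1/s$ for $m\le s$ and $j,j'\in\Delta_s$. Pass to an infinite set $\Sigma$ along which $x^*_{\min\Delta_s}T_{\nu_sm}\to w_m\in B_m^*$ for every $m$; then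
\[
\sup_{j\in\Delta_s}\|x_j^*T_{\nu_sm}-w_m\|\to0\quad(s\in\Sigma,\ s\to\infty)\qquad\text{for every }m .
\]
By Lemma~\ref{lem:blocks}(a), $\sum_m\|x_j^*T_{\nu m}\|\le\|x_j^*\pi_\nu T\|\le K$ for $j\le\nu$, hence $\sum_m\|w_m\|\le K$. Since $C=1$, $\lambda$ is nondecreasing by (H1), so it tends to infinity or is bounded.

\emph{Case 3a: $\lambda(r)\to\infty$.} Then $w_m=0$ for all $m$. Indeed, if $|w_m(u)|>\mu>0$ for some $u\in B_m$, then for all large $s\in\Sigma$ we have $|x_j^*(T_{\nu_sm}u)|\ge\mu$ for all $j\in\Delta_s$. By (B4), $\mu\lambda(|\Delta_s|)\le\|T_{\nu_sm}u\|\le K\|u\|$, which is impossible for large $s$ since $|\Delta_s|\ge s$. So we can choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $s\ge N_q$ and, for $l<q$,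
\[
\|T_{n_ln_q}\|\le\delta4^{-q},\qquad\|x_j^*T_{n_qn_l}\|\le\delta4^{-q}/q\quad(j\in\Delta_s).
\]
Use $\Delta=\Delta_s$. Since $x_i^*R_q=x_{a_i^q}^*$, (B2) gives $\|G_{ql}\|\le\delta4^{-q}$ for $l<q$, and \eqref{eq:goal} follows as in \eqref{eq:sum}.

\emph{Case 3b: $\lambda(r)\le D_0<\infty$ for all $r$.} Then $\|\sum a_ix_i\|\le D_0\max|a_i|$ by (H1). Since $\|w_m\|\to0$, we can choose inductively $n_q=\nu_s>n_{q-1}$ with $s\in\Sigma$ so large that $s\ge N_q$, $\|w_{n_q}\|\le\delta2^{-q}/(2D_0)$ and, for $l<q$,
\[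
\|T_{n_ln_q}\|\le\delta4^{-q},\qquad\sup_{j\in\Delta_s}\|x_j^*T_{n_qn_l}-w_{n_l}\|\le\delta2^{-q}/(2D_0).
\]
Use $\Delta=\Delta_s$. For $l<q$,
\[
\|G_{ql}\|\le D_0\max_{j\in A_q}\|x_j^*T_{n_qn_l}\|\le D_0\Big(\|w_{n_l}\|+\frac{\delta2^{-q}}{2D_0}\Big)\le\delta2^{-l}.
\]
On an $\ell_\infty$-sum, \eqref{eq:Gblocks} shows that $\|G\|$ is at most the supremum of the row sums:
\[
\|G\|\le\sup_q\sum_l\|G_{ql}\|\le\sup_q\Big(\sum_{l<q}\delta2^{-l}+\delta4^{-q}+\sum_{l>q}\delta4^{-l}\Big)\le2\delta .
\]
This proves \eqref{eq:goal} in all cases, and with it Theorem~\ref{thm:sharp}. \qed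

\begin{thebibliography}{9}

\bibitem{CPB}
\emph{On Some Classes Of Primary Banach Spaces},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/F8B3E8B3B0D348EFDA2F9085FDA56D90/S0008414X00024962a.pdf/on_some_classes_of_primary_banach_spaces.pdf}.

\bibitem{Li}
Lindenstrauss, 1967 (complemented subspaces of $\ell_\infty$).

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Pe}
Pe\l czy\'nski, 1960 (complemented subspaces of $\ell_p$, $p<\infty$, and of $c_0$).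

\end{thebibliography}

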